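
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A proper $TQ$-algebra of type $F$}


\begin{abstract}
We construct, over $\mathbb R$ and over $\mathbb C$, a complete metrizable unital algebra in
which the topologically invertible elements form an open set but the invertible elements do not.
The algebra is commutative, locally convex and nuclear. It consists of Laurent series whose
positive part may diverge, with coefficients controlled by Gaussian weights. All its nonzero elements are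
topologically invertible, its only closed ideals are the trivial ones, and its group of units, which we
describe explicitly, is dense with empty interior. The proof rests on one estimate: if two formal Laurent
series of the kind considered have product $0$ or $1$, then suitable truncations of them, evaluated near the
origin, have almost the same product. We also show that no complete Hausdorff locally $m$-convex algebra is a
proper $TQ$-algebra.
\end{abstract}

\section{The question and the answer}

Let $\mathbb K$ be $\mathbb R$ or $\mathbb C$. A \emph{semitopological algebra} is a topological algebra $A$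
over $\mathbb K$ with separately continuous multiplication and a unit $e=e_A$. An element $a\in A$ is
\emph{topologically left invertible} if $e\in\overline{Aa}$, \emph{topologically right invertible} if
$e\in\overline{aA}$, and \emph{topologically invertible} if it is both. Since the closure of a left ideal is
a left ideal, $e\in\overline{Aa}$ means that $Aa$ is dense, and likewise on the right. For commutative $A$,
an element is therefore topologically invertible exactly when it lies in no proper closed ideal.

The algebra $A$ is a \emph{$Q$-algebra} if its set of invertible elements is open, and a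
\emph{$TQ$-algebra} if its set of topologically invertible elements is open. In a $Q$-algebra the two sets
coincide: if $e\in\overline{Aa}$, then $Aa$ meets the open set of invertible elements, say in $xa$, and
$(xa)^{-1}x$ is a left inverse of $a$; the right side is treated in the same way. So every $Q$-algebra is a
$TQ$-algebra. A $TQ$-algebra that is not a $Q$-algebra is called \emph{proper}. An algebra is of \emph{type $F$} (an
\emph{$F$-algebra}) if it is a complete metrizable unital topological algebra. We answer the following
question, posed in \cite{TQ}.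

\medskip
\emph{Does there exist a proper $TQ$-algebra of type $F$?}
\medskip

Without completeness, examples are immediate. Give $\mathbb K[x]$ the norm $\|p\|=\max_{[0,1]}|p|$. If $p$
vanishes at a point of $[0,1]$, evaluation there is a continuous functional killing $p\,\mathbb K[x]$ but not
the unit, so $p$ is not topologically invertible. If $p$ has no zero on $[0,1]$, the Weierstrass theorem gives
polynomials $q$ uniformly close to $1/p$, and $pq$ is close to $1$. So the topologically
invertible elements are the polynomials without zeros on $[0,1]$, an open set; the invertible elements are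
the nonzero constants, a set that is not open. The completion $C([0,1])$ has the missing inverses.

This suggests that completeness should turn approximate inverses into inverses, and that the answer should be no.
That is right when the topology is given by submultiplicative seminorms
(Proposition~\ref{prop:mconvex}), but not in general. A further constraint comes from a result
quoted in \cite{TQ}: for a commutative complete metrizable unital algebra, all maximal ideals are closed if and
only if it is a $Q$-algebra. A commutative example must therefore have a maximal ideal that is not closed. In ours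
no maximal ideal is closed.

\subsection*{The algebra and the results}

For $n\ge1$ and $k\in\mathbb Z$ put
\[
 w_n(k)=e^{-2^{-n}k^2}\quad(k\ge0),\qquad w_n(k)=e^{2^{n}k^2}\quad(k<0),
\]
and let $A$ be the space of all $a=(a_k)_{k\in\mathbb Z}\in\mathbb K^{\mathbb Z}$, written formally
$a=\sum_k a_kt^k$, such that
\[
 |a|_n=\sum_{k\in\mathbb Z}|a_k|\,w_n(k)<\infty\qquad\text{for all }n\ge1 .
\]
The multiplication is convolution, $(ab)_m=\sum_{k+l=m}a_kb_l$, and the unit is $e=t^0$. That this makes $A$
a commutative locally convex $F$-algebra is shown in Section~\ref{sec:algebra}.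

\begin{theorem}\label{thm:main}
Every nonzero $a\in A$ satisfies $\overline{aA}=A$, so the set of topologically invertible elements of $A$
is $A\setminus\{0\}$ and $A$ is a $TQ$-algebra. The set of invertible elements of $A$ is not open. Hence $A$
is a proper $TQ$-algebra of type $F$.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] $A$ is commutative, locally convex and nuclear, and its only closed ideals are $\{0\}$ and $A$. It
is an integral domain but not a field, so every maximal ideal is nonzero, dense and not closed.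
\item[(b)] An element $a\in A$ is invertible if and only if $a=t^jh$ with $j\in\mathbb Z$ and
$h=\sum_{k\ge0}h_kt^k\in A$, $h_0\ne0$; equivalently, if and only if $a\ne0$ and $a_k\neq0$ for only finitely
many $k<0$.
\item[(c)] The invertible elements and the non-invertible elements are both dense in $A$. In particular the
set of invertible elements has empty interior, although the set of topologically invertible elements is
$A\setminus\{0\}$.
\end{enumerate}
\end{theorem}

\section{Why submultiplicative seminorms must be given up}

A locally $m$-convex algebra is one whose topology is defined by a family of submultiplicative seminorms,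
which may be taken directed. The next proposition excludes the complete algebras of this kind. It tells us that
if the topology of an example of type $F$ is given by seminorms, the product must lose something in them.

\begin{proposition}\label{prop:mconvex}
In a complete Hausdorff locally $m$-convex unital algebra $B$ every topologically invertible element is
invertible. Hence no proper $TQ$-algebra is complete, Hausdorff and locally $m$-convex.
\end{proposition}

\begin{proof}
Let $p$ run through a directed defining family of nonzero submultiplicative seminorms, and let $B_p$ be the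
completion of $B/\ker p$, a unital Banach algebra. Let $a$ be topologically invertible. For each $p$ choose
$x,y\in B$ with $p(xa-e)<1$ and $p(ay-e)<1$. By the Neumann series the images of $xa$ and $ay$ in $B_p$ are
invertible, so the image of $a$ is left and right invertible, hence invertible, in $B_p$. For $p\le q$ the
natural map $B_q\to B_p$ is a unital homomorphism, so it carries the inverse of $a$ in $B_q$ to that in
$B_p$. The inverses thus form a compatible family. By the Arens--Michael theorem
$B=\varprojlim B_p$ \cite{Michael}, this family is an element of $B$. It is an inverse of $a$, because it is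
one in every $B_p$.

Consequently, in such an algebra the two sets in the definitions of $Q$ and $TQ$ coincide.
\end{proof}

Completeness enters through the identity $B=\varprojlim B_p$; the incomplete algebra $\mathbb K[x]$
above shows that it cannot be dropped.

\section{The algebra of one-sided divergent Laurent series}\label{sec:algebra}

\subsection*{What we are looking for}

Among Laurent series near $t=0$, a natural candidate for a non-invertible element close to $e$ is
$\prod_j(1-s_jt^{-1})$ with zeros $s_j\to0$. However, the series must not all converge near $0$ in such a way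
that evaluation is continuous. Indeed, suppose that for every $s\in\mathbb K$ with $0<|s|<\rho$ evaluation at $s$
were a continuous homomorphism on the algebra. Its kernel would be a proper closed ideal containing $t-s$, so
$t-s$ would not be topologically invertible. But $t-s\to t$ as $s\to0$, and $t$ is invertible, so the $TQ$
property would fail. We therefore allow the positive part of the series to diverge at every $t\ne0$. Yet the
zeros $s_j$ still have to obstruct inversion, and the divergence must be mild enough for that. The
weights $w_n$ achieve this balance.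

\subsection*{Elements and product}

Membership in $A$ is a condition on the size of the coefficients: $a\in A$ if and only if
\begin{equation}\label{eq:coeff}
\begin{split}
&\text{for all }\eta>0,\ N'>0\text{ there is }C\text{ with}\\
&|a_k|\le Ce^{\eta k^2}\ (k\ge0),\qquad |a_k|\le Ce^{-N'k^2}\ (k\le0).
\end{split}
\end{equation}
Indeed, $|a_k|\le|a|_n/w_n(k)$ gives \eqref{eq:coeff} when $2^{-n}\le\eta$ and $2^n\ge N'$. Conversely,
\eqref{eq:coeff} with $\eta=2^{-n-1}$ and $N'=2^{n+1}$ bounds $|a|_n$ by two convergent Gaussian series. In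
words: the coefficients of positive powers grow more slowly than every $e^{\eta k^2}$, and those of
negative powers decay faster than every $e^{-N'k^2}$.

The norms $|\cdot|_n$ increase with $n$, and $A$ is the intersection of the Banach spaces $\ell^1(w_n)$. A
sequence that is Cauchy in every norm converges in every $\ell^1(w_n)$, to the same limit since convergence there
implies coordinatewise convergence. So $A$ is a Fr\'echet space. Moreover $\sum_ka_kt^k$ converges to $a$ in $A$, and
finite sums are dense.

\begin{lemma}\label{lem:weights}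
$w_n(k+l)\le w_{n+1}(k)\,w_{n+1}(l)$ for all $n\ge1$ and $k,l\in\mathbb Z$.
\end{lemma}

\begin{proof}
With $\varphi_n=-\log w_n$, so that $\varphi_n(k)=2^{-n}k^2$ for $k\ge0$ and $\varphi_n(k)=-2^nk^2$ for $k<0$,
we must show $\varphi_n(k+l)\ge\varphi_{n+1}(k)+\varphi_{n+1}(l)$.

If $k,l\ge0$, then $2^{-n}(k+l)^2\ge2^{-n-1}(k^2+l^2)$. If $k,l<0$, then
$-2^n(k+l)^2\ge-2^{n+1}(k^2+l^2)$.

By symmetry it remains to take $l=-m<0\le k$. If $k\ge m$, then $k^2\le2(k-m)^2+2m^2$ gives
\[
 2^{-n-1}k^2\le2^{-n}(k-m)^2+2^{-n}m^2\le2^{-n}(k-m)^2+2^{n+1}m^2 .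
\]
If $k<m$, then
$-2^n(m-k)^2\ge-2^nm^2=2^nm^2-2^{n+1}m^2\ge2^{-n-1}k^2-2^{n+1}m^2$.
\end{proof}

It follows that
\[
 \sum_m w_n(m)\sum_{k+l=m}|a_k||b_l|\le|a|_{n+1}|b|_{n+1}.
\]
So the convolution product converges absolutely, stays in $A$ and satisfies $|ab|_n\le|a|_{n+1}|b|_{n+1}$. Associativity
follows from absolute convergence of the triple sums. Thus $A$ is a commutative, locally convex
$F$-algebra with jointly continuous multiplication. The passage from $n$ to $n+1$ is the loss that
Proposition~\ref{prop:mconvex} demands.

\begin{remark}\label{rem:units}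
The element $t$ is invertible, with inverse $t^{-1}$. For $s\in\mathbb K\setminus\{0\}$ the element $t-s$ is
invertible too, since its formal inverse $-\sum_{k\ge0}s^{-k-1}t^k$ satisfies \eqref{eq:coeff}. So no algebra
homomorphism $\chi\colon A\to\mathbb K$ with $\chi(e)=1$ exists, continuous or not, because $t-\chi(t)e$ would be
an invertible element of its kernel. In particular a single zero, as in $e-st^{-1}=t^{-1}(t-s)$, does not obstruct
inversion; infinitely many will.
\end{remark}

\section{The mechanism on a two-term element}\label{sec:twoterm}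

We first carry out the main argument for $a=e-st^{-1}$, $s\in\mathbb K\setminus\{0\}$. The idea is to turn the
formal identity $ac=\kappa e$ into an approximate identity between functions, by truncating $c$. For a sequence
$x=(x_k)_{k\in\mathbb Z}$ and an integer $M\ge0$ write
\[
 x^{(M)}(t)=\sum_{k\le M}x_kt^k .
\]
If $|x_k|\le \mathrm{const}\cdot e^{-\varepsilon k^2}$ for $k\le0$ and some $\varepsilon>0$, this converges
absolutely on $\mathbb C\setminus\{0\}$. We use complex $t$ also when $\mathbb K=\mathbb R$.

Consider a sequence $c$ with the bounds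
\begin{equation}\label{eq:dual}
 |c_l|\le De^{Nl^2}\ (l\ge0),\qquad |c_l|\le De^{-l^2/N}\ (l\le0)
\end{equation}
for \emph{some} $D$ and $N\ge1$. Two kinds of sequences satisfy them. Elements of $A$ do, with $N=1$.
And if $f$ is a continuous linear functional on $A$, say $|f(x)|\le D|x|_n$, then $c_l=f(t^{-l})$ satisfies
$|c_l|\le Dw_n(-l)$, which is \eqref{eq:dual} with $N=2^n$.

Suppose $ac=\kappa e$ formally, with $\kappa\in\{0,1\}$; that is, $c_m-s\,c_{m+1}=\kappa\delta_{m,0}$ for all $m$. Let
$L\ge1$. In the product $(1-st^{-1})c^{(L)}(t)$ the coefficient of $t^m$ is $c_m-sc_{m+1}$ for $m<L$, it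
is $c_L$ for $m=L$, and it is $0$ for $m>L$. Hence
\[
 (1-st^{-1})\,c^{(L)}(t)=\kappa+c_Lt^L .
\]
The series $\sum c_lt^l$ may diverge for every $t\ne0$. But on $|t|=e^{-R}$ we have
$|c_Lt^L|\le De^{NL^2-LR}$, and this bound decreases in $L$ until $L$ is about $R/(2N)$. We stop halfway: with
$L=\lfloor R/(4N)\rfloor$ and $R\ge4N$ we get
\[
 NL^2-LR=-L(R-NL)\le-\tfrac34RL\le-\tfrac{3}{16N}R^2+\tfrac34R .
\]
Truncated at this $L$, the identity $ac=\kappa e$ thus holds at the point $t$ up to an error
$\le De^{3R/4}e^{-3R^2/(16N)}$. This has two consequences.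

\emph{Density ($\kappa=0$, $c$ from a continuous functional vanishing on $aA$).} If $|s|e^R\ge2$ then
$|1-st^{-1}|\ge1$ on the circle $|t|=e^{-R}$, so $|c^{(L)}|\le De^{3R/4}e^{-3R^2/(16N)}$ there. By Cauchy's
formula, for fixed $l$ and all $R$ so large that $L\ge l$,
\[
 |c_l|\le e^{lR}\max_{|t|=e^{-R}}|c^{(L)}(t)|\le De^{(l+3/4)R}e^{-3R^2/(16N)}\longrightarrow0\qquad(R\to\infty).
\]
So $c=0$: no nonzero continuous functional vanishes on $aA$. (Here $c_l=s^{-l}c_0$ could be contradicted
directly by its decay as $l\to-\infty$, but that uses the explicit recursion.)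

\emph{Zeros ($\kappa=1$, $c=b$ an inverse of $a$).} The factor $1-st^{-1}$ cannot vanish at any $t$
with $|t|$ small, since then $0=1+(\text{something small})$. For one zero $s$ this is no contradiction; for an
infinite product with zeros tending to $0$ it is.

For general $a$ two things have to be added. First, the truncation error involves all coefficients of
$a$, and $a$ itself may diverge and must be truncated; Section~\ref{sec:truncation} treats this. Second,
$a$ must be bounded below on suitable circles; Section~\ref{sec:circles} provides them.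

\section{Truncations multiply almost exactly}\label{sec:truncation}

\begin{lemma}\label{lem:truncation}
Let $a\in A$, and let $c\in\mathbb K^{\mathbb Z}$ satisfy \eqref{eq:dual} with some $D$ and $N\ge1$. Suppose
\[
 \sum_{k+l=m}a_kc_l=\kappa\,\delta_{m,0}\qquad\text{for all }m\in\mathbb Z,\quad\text{where }\kappa\in\{0,1\}.
\]
For $R>0$ put $L=\lfloor R/(4N)\rfloor$ and $M=\lfloor3NR\rfloor$. Then there is $R_0$ such that for all $R\ge R_0$
\[
 |a^{(M)}(t)\,c^{(L)}(t)-\kappa|\le e^{-R^2/(32N)}\qquad\text{whenever }e^{-2R}\le|t|\le e^{-R}.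
\]
\end{lemma}

The sums in the hypothesis converge absolutely, by \eqref{eq:coeff} with $\eta<1/N$ and $N'>N$. For
Theorem~\ref{thm:main} the circle $|t|=e^{-R}$ would suffice; the annulus is needed for
Theorem~\ref{thm:more}(b).

The choice of $L$ was explained in Section~\ref{sec:twoterm}. For $M$ the constraint is the following. A discarded
term of $a$ with index $k>M$ is multiplied by terms $c_lt^l$ with $l=-j<0$, which on the annulus are at most
$De^{2jR-j^2/N}\le De^{NR^2}$. The factor $|t|^k\le e^{-kR}$ must compensate for this with room to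
spare, and $k>3NR$ does.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\fill[gray!55] (0,2)--(5,2)--(5,-3)--cycle;
\fill[gray!25] (5,-3)--(8,-6)--(5,-6)--cycle;
\fill[gray!25] (0,2)--(-3,5)--(-5,5)--(-5,2)--cycle;
\draw[->] (-5,0)--(8.6,0) node[right] {$k$};
\draw[->] (0,-6)--(0,5.5) node[above] {$l$};
\draw[dashed] (5,-6)--(5,5) node[above] {$k=M$};
\draw[dashed] (-5,2)--(8,2) node[right] {$l=L$};
\draw[thick] (-3,5)--(8,-6) node[right] {$k+l=L$};
\node at (3.6,0.9) {$T_1$};
\node at (5.8,-5.2) {$T_2$};
\node at (-3.2,3.4) {$T_3$};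
\end{tikzpicture}
\caption{Index pairs $(k,l)$, not to scale. The product of the truncations sums $a_kc_lt^{k+l}$ over the quadrant
$k\le M$, $l\le L$; the hypothesis on $a$ and $c$ gives the sum over the half-plane $k+l\le L$, namely
$\kappa$, diagonal by diagonal. The two index sets differ by $T_1$ (quadrant only) and by $T_2$, $T_3$ (half-plane only).}
\label{fig:sets}
\end{figure}

\begin{proof}
Let $|t|=e^{-r}$ with $R\le r\le2R$, and let $P=a^{(M)}c^{(L)}$. Its $m$-th Laurent coefficient is
$P_m=\sum a_kc_l$ over $k+l=m$, $k\le M$, $l\le L$. If $m\le L$, the hypothesis gives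
\[
 P_m-\kappa\delta_{m,0}=-\sum_{k+l=m,\ (k>M\text{ or }l>L)}a_kc_l .
\]
If $m>L$, then $\delta_{m,0}=0$ because $L\ge0$, and $P_m-\kappa\delta_{m,0}=P_m$. Hence
\[
 |P(t)-\kappa|\le\sum_{(k,l)\in T_1\cup T_2\cup T_3}|a_k||c_l|e^{-(k+l)r}
\]
with the sets (Figure~\ref{fig:sets})
\begin{gather*}
 T_1=\{k\le M,\ l\le L,\ k+l>L\},\\
 T_2=\{k>M,\ k+l\le L\},\qquad T_3=\{l>L,\ k+l\le L\}.
\end{gather*}
Fix $\eta=1/(144N^3)$ and $N'=18N+1$, and let $C$ be the constant that \eqref{eq:coeff} gives for $a$. Recall
$L\le R/(4N)<L+1$ and $M\le3NR<M+1$.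

\emph{The sum over $T_1$.} Here $1\le k\le M$, and for given $k$ there are $k$ values $l=L+1-k,\dots,L$. So there
are at most $M^2\le9N^2R^2$ pairs. As $k+l\ge L+1>R/(4N)$, we have $e^{-(k+l)r}\le e^{-R^2/(4N)}$. Moreover
$|a_k|\le Ce^{9\eta N^2R^2}=Ce^{R^2/(16N)}$ and $|c_l|\le De^{NL^2}\le De^{R^2/(16N)}$ (for $l<0$ even
$|c_l|\le D$). The sum is at most
\[
 9CDN^2R^2\exp\Bigl(\bigl(-\tfrac1{4N}+\tfrac1{16N}+\tfrac1{16N}\bigr)R^2\Bigr)=9CDN^2R^2e^{-R^2/(8N)} .
\]

\emph{The sum over $T_2$.} Here $k\ge M+1>3NR$ and $l\le L-k\le L-M-1<0$. Put $j=-l>0$. From $k\le L+j$ we get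
$k^2\le2L^2+2j^2$. Since $2\eta\le1/(4N)$ and $2\eta L^2\le R^2/8$,
\[
 |a_kc_l|\le CDe^{2\eta L^2+2\eta j^2-j^2/N}\le CDe^{R^2/8}e^{-3j^2/(4N)} .
\]
Also $e^{-(k+l)r}=e^{-kr}e^{jr}\le e^{-3NR^2}e^{2jR}$ and $2jR\le\frac{1}{2N}j^2+2NR^2$. So each term is at most
\[
 CD\,e^{(1/8-N)R^2}e^{-j^2/(4N)}\le CD\,e^{-7R^2/8}e^{-j^2/(4N)} .
\]
For each $j$ there are at most $L+j$ values of $k$, and the sum is $O\bigl((1+R)e^{-7R^2/8}\bigr)$.

\emph{The sum over $T_3$.} Here $l\ge L+1>R/(4N)$ and $k\le L-l<0$. Put $j=-k>0$. From $l\le L+j$ we get
$l^2\le2L^2+2j^2$, so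
\[
 |c_l|\le De^{2NL^2+2Nj^2}\le De^{R^2/(8N)}e^{2Nj^2} .
\]
Also $|a_k|\le Ce^{-N'j^2}$ and
$e^{-(k+l)r}=e^{-lr}e^{jr}\le e^{-R^2/(4N)}e^{2jR}$, where $2jR\le16Nj^2+\frac1{16N}R^2$. Each term is at most
\[
 CD\exp\Bigl(\bigl(\tfrac1{8N}-\tfrac1{4N}+\tfrac1{16N}\bigr)R^2\Bigr)e^{-(N'-18N)j^2}=CD\,e^{-R^2/(16N)}e^{-j^2} .
\]
For each $j$ there are at most $j$ values of $l$, and the sum is $O(e^{-R^2/(16N)})$.

All implied constants depend only on $N$, $C$ and $D$. Altogether $|P(t)-\kappa|=O\bigl((1+R^2)e^{-R^2/(16N)}\bigr)$, which is at most $e^{-R^2/(32N)}$ for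
large $R$.
\end{proof}

The proof uses both halves of \eqref{eq:coeff} in full. The constant $N$ is dictated by $c$ and can be
arbitrarily large. To match it, $T_1$ needs coefficients of positive powers bounded by $e^{\eta k^2}$ with $\eta$ as small as we like,
and $T_3$ needs coefficients of negative powers bounded by $e^{-N'k^2}$ with $N'$ as large as we like.

\section{Circles on which one term dominates}\label{sec:circles}

To use Lemma~\ref{lem:truncation} with $\kappa=0$ we need circles on which $a^{(M)}$ is bounded below, as
$1-st^{-1}$ was for small $|t|$. Let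
\[
 \alpha(t)=\sum_{k\ge0}\alpha_kt^{-k},\qquad\alpha_k=a_{-k},
\]
be the part of $a$ with nonpositive powers, holomorphic on $\mathbb C\setminus\{0\}$. Assume $\alpha\ne0$. For
$R\ge0$ put
\[
 \Phi(R)=\max_{k\ge0}\,(kR+\log|\alpha_k|),\qquad \nu(R)=\text{the largest maximizing index},
\]
with $\log0=-\infty$. The maximum exists, and is attained at only finitely many $k$, by \eqref{eq:coeff}. On
$|t|=e^{-R}$ the largest term of $\alpha$ has modulus $e^{\Phi(R)}$. Call $R$ \emph{good} (for $a$) if, with
$\nu=\nu(R)$,
\begin{equation}\label{eq:good}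
 |\alpha(t)-\alpha_\nu t^{-\nu}|\le\tfrac13|\alpha_\nu t^{-\nu}|=\tfrac13e^{\Phi(R)}\qquad\text{for all }|t|=e^{-R}.
\end{equation}

Nearly equal terms can spoil this near the radii at which $\nu$ jumps. Since the coefficients decay faster than every Gaussian,
however, $\nu$ grows more slowly than linearly and jumps rarely.

\begin{lemma}\label{lem:good}
Let $a\in A$ with $a_k\ne0$ for some $k<0$. Then $\nu$ is nondecreasing, $\Phi(R)\to\infty$ as $R\to\infty$,
and for all sufficiently large $x$ the interval $[x,1.1x]$ contains a good $R$.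
\end{lemma}

\begin{proof}
Write $g_k=\log|\alpha_k|\in[-\infty,\infty)$.

\emph{Monotonicity.} Let $R<R'$, $k=\nu(R)$, $k'=\nu(R')$. Adding $kR+g_k\ge k'R+g_{k'}$ and
$k'R'+g_{k'}\ge kR'+g_k$ gives $(k'-k)(R'-R)\ge0$.

\emph{Growth of $\Phi$.} Some $\alpha_k$ with $k\ge1$ is nonzero, and $\Phi(R)\ge kR+g_k\to\infty$.

\emph{$\nu(R)=o(R)$.} Let $N'>0$ and $|\alpha_k|\le Ce^{-N'k^2}$. The function $\Phi$ is nondecreasing, so with
$k=\nu(R)$
\[
 \Phi(0)\le\Phi(R)\le kR+\log C-N'k^2 .
\]
If $k\ge2R/N'$, then $kR\le\frac12N'k^2$ and therefore $\frac12N'k^2\le\log C-\Phi(0)$. So $\nu(R)$ is at most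
the maximum of $2R/N'$ and a constant depending on $N'$. As $N'$ is arbitrary, $\nu(R)=o(R)$.

\emph{Good radii.} Let $x$ be so large that $\nu(1.1x)<Q:=\lfloor x/40\rfloor$. The $Q$ consecutive intervals
$[x+4i,x+4i+4]$, $0\le i<Q$, lie in $[x,1.1x]$. On at least one of them $\nu$ takes the same value at both
endpoints, for otherwise $\nu$ would increase by at least $1$ on each and $\nu(1.1x)\ge Q$. Let $R$ be the
midpoint of such an interval and $\nu$ the common value. By monotonicity $\nu(R)=\nu$. For $k>\nu$, maximality of
$\nu$ at $R+2$ gives $k(R+2)+g_k\le\nu(R+2)+g_\nu$, that is,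
\[
 kR+g_k\le\nu R+g_\nu-2(k-\nu) .
\]
For $k<\nu$, maximality at $R-2$ gives $kR+g_k\le\nu R+g_\nu-2(\nu-k)$. Hence
\[
 \sum_{k\ne\nu}|\alpha_k|e^{kR}\le|\alpha_\nu|e^{\nu R}\cdot2\sum_{p\ge1}e^{-2p}=\frac{2}{e^2-1}\,|\alpha_\nu|e^{\nu R},
\]
and $2/(e^2-1)<1/3$. This is \eqref{eq:good}.
\end{proof}

The truncated positive part of $a$ has up to $3NR$ terms, taken from a series that may diverge. It is nevertheless
harmless, because on the relevant circles those terms are still bounded by a geometric series.

\begin{lemma}\label{lem:positive}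
Let $a\in A$ and $N\ge1$. There is $B$ such that for all $R\ge2$, with $M=\lfloor3NR\rfloor$,
\[
 |a^{(M)}(t)-\alpha(t)|\le B\qquad\text{whenever }0<|t|\le e^{-R}.
\]
\end{lemma}

\begin{proof}
Let $|a_k|\le Ce^{\eta k^2}$ for $k\ge0$, with $\eta=1/(6N)$. For $1\le k\le M\le3NR$ we have
$\eta k^2\le3\eta NRk=\frac12Rk$, so $|a_kt^k|\le Ce^{Rk/2-kR}\le Ce^{-k}$. Take $B=C\sum_{k\ge1}e^{-k}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

\subsection*{Every nonzero element is topologically invertible}

Let $a\ne0$ and suppose $\overline{aA}\ne A$. Since $t$ is invertible, replacing $a$ by $t^{-j}a$ does not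
change $aA$. Taking $j$ large enough, we may assume $a_k\ne0$ for some $k<0$.

By the Hahn--Banach theorem there is a continuous linear functional $f\ne0$ vanishing on $aA$, say
$|f(x)|\le D|x|_n$. Put $c_l=f(t^{-l})$. As noted in Section~\ref{sec:twoterm}, $c$ satisfies \eqref{eq:dual}
with $N=2^n$. Finite sums are dense, so $c\ne0$. For every $m$, expanding $at^{-m}=\sum_ka_kt^{k-m}$ in $A$,
\[
 0=f(at^{-m})=\sum_ka_kf(t^{k-m})=\sum_ka_kc_{m-k} .
\]
So Lemma~\ref{lem:truncation} applies with $\kappa=0$.

By Lemma~\ref{lem:good} there are good radii $R_i\to\infty$. With $L_i=\lfloor R_i/(4N)\rfloor$ and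
$M_i=\lfloor3NR_i\rfloor$, \eqref{eq:good} and Lemma~\ref{lem:positive} give on the circle $|t|=e^{-R_i}$
\[
 |a^{(M_i)}(t)|\ge|\alpha(t)|-B\ge\tfrac23e^{\Phi(R_i)}-B\ge1\qquad\text{for large }i,
\]
because $\Phi(R_i)\to\infty$. Lemma~\ref{lem:truncation} now yields $|c^{(L_i)}(t)|\le e^{-R_i^2/(32N)}$ on this
circle. For fixed $l\in\mathbb Z$ and $i$ so large that $L_i\ge l$, Cauchy's formula for Laurent coefficients
gives
\[
 |c_l|\le e^{lR_i-R_i^2/(32N)}\longrightarrow0 .
\]
So $c=0$, a contradiction. Hence $\overline{aA}=A$ for every $a\ne0$. Since $0$ is not topologically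
invertible, the set of topologically invertible elements is $A\setminus\{0\}$, which is open.

\subsection*{Non-invertible elements tend to the unit}

For $0<\eta\le1$ let
\[
 u_\eta=\prod_{j\ge1}\bigl(1-\eta e^{-j^2}t^{-1}\bigr)=\sum_{k\ge0}(-\eta)^k\sigma_kt^{-k},\qquad
 \sigma_k=\sum_{j_1<\dots<j_k}e^{-j_1^2-\dots-j_k^2},\quad\sigma_0=1 .
\]
Since $\sum_je^{-j^2}<\infty$, the product converges on $\mathbb C\setminus\{0\}$; it vanishes at the points
$\eta e^{-j^2}$, $j\ge1$.

In $\sigma_k$ we have $j_i\ge i$, so $\sigma_k\le\prod_{i=1}^k\sum_{j\ge i}e^{-j^2}$. From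
$j^2\ge i^2+(j-i)^2$ for $j\ge i$ we get
$\sum_{j\ge i}e^{-j^2}\le e^{-i^2}\sum_{p\ge0}e^{-p^2}\le2e^{-i^2}$. As $\sum_{i\le k}i^2\ge k^3/3$,
\[
 0<\sigma_k\le2^ke^{-k^3/3} .
\]
Hence $u_\eta\in A$, and
\[
 |u_\eta-e|_n=\sum_{k\ge1}\eta^k\sigma_ke^{2^nk^2}\le\eta\sum_{k\ge1}\sigma_ke^{2^nk^2}\longrightarrow0\qquad(\eta\to0).
\]

Suppose $u_\eta b=e$ with $b\in A$. By \eqref{eq:coeff}, Lemma~\ref{lem:truncation} applies with $a=u_\eta$,
$c=b$, $N=1$, $\kappa=1$; and $a^{(M)}=u_\eta$ because $u_\eta$ has no positive powers. At
$t=\eta e^{-j^2}=e^{-R}$, where $R=j^2-\log\eta\ge j^2$ and $j$ is large, the lemma gives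
\[
 1=|0-1|\le e^{-R^2/32}<1,
\]
a contradiction. So every neighborhood of the invertible element $e$ contains non-invertible elements
$u_\eta$, and $A$ is not a $Q$-algebra. This proves Theorem~\ref{thm:main}. \qed

\section{Ideals and units: proof of Theorem~\ref{thm:more}}

\subsection*{Part (a)}

A nonzero closed ideal contains $\overline{aA}=A$ for some $a\ne0$, so the only closed ideals are $\{0\}$ and
$A$. If $ab=0$ and $a\ne0$, then the closed set $\{x:xb=0\}$ contains $aA$, hence equals $A$, and $b=eb=0$. So
$A$ is an integral domain. It is not a field, since the $u_\eta$ are nonzero and not invertible; hence no maximal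
ideal is $\{0\}$. The closure of a maximal ideal is thus a nonzero closed ideal, that is, $A$. So every maximal ideal is
dense and, being proper, not closed.

For nuclearity, the completion of $A$ in the norm $|\cdot|_n$ is $\ell^1(w_n)$, and it suffices that each linking
map $\ell^1(w_{n+1})\to\ell^1(w_n)$ is nuclear. That map is $x\mapsto\sum_kx_kt^k$, a sum of rank-one
operators of norms $w_n(k)/w_{n+1}(k)$. Since
\[
 \frac{w_n(k)}{w_{n+1}(k)}=e^{-2^{-n-1}k^2}\ (k\ge0),\qquad
 \frac{w_n(k)}{w_{n+1}(k)}=e^{-2^nk^2}\ (k<0),
\]
these norms are summable. (This is the Grothendieck--Pietsch criterion for K\"othe sequence spaces.)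

\subsection*{Part (b)}

The two descriptions agree: if $a\ne0$ has only finitely many nonzero coefficients of negative index, let $j$
be the least index with $a_j\ne0$ and $h=t^{-j}a$; the converse is clear.

\emph{Sufficiency.} Since $t^j$ is invertible, it is enough to invert $h$, and we may assume $h_0=1$. The formal
power series reciprocal $g$ of $h$ has $g_0=1$ and
\[
 g_n=\sum_{k_1+\dots+k_r=n}(-1)^rh_{k_1}\cdots h_{k_r}\qquad(n\ge1),
\]
summed over the $2^{n-1}$ compositions of $n$ into positive parts. Let $\eta>0$ and $|h_k|\le Ce^{\eta k^2}$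
with $C\ge1$. Since $r\le n$ and $\sum k_i^2\le n^2$, we get $|g_n|\le2^nC^ne^{\eta n^2}\le C'e^{2\eta n^2}$ with
some $C'$. As $\eta$ is arbitrary, $g\in A$, and $hg=e$.

\emph{Necessity.} Let $ab=e$ with $b\in A$, and suppose $a_k\ne0$ for infinitely many $k<0$. For $u_\eta$ the
contradiction came from zeros known in advance. For general $a$ we find zeros of $a^{(M)}$ between good
circles with different dominant terms.

First, $\nu(R)\to\infty$: if $\alpha_k\ne0$, then for large $R$ the index $k$ beats every smaller one, so
$\nu(R)\ge k$; and $k$ can be chosen arbitrarily large. By Lemma~\ref{lem:good} we can choose, for all large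
$i$, a good $r_i\in[1.1^i,1.1^{i+1}]$. Then
\[
 r_i\le r_{i+1}\le1.1^{i+2}\le1.21\,r_i .
\]
As $\nu(r_i)\to\infty$, there are arbitrarily large $i$ with $\nu(r_i)<\nu(r_{i+1})$, and hence $r_i<r_{i+1}$; only
such $i$ are considered from now on. Put $R=r_i$, $L=\lfloor R/4\rfloor$, $M=\lfloor3R\rfloor$. The closed annulus
\[
 e^{-r_{i+1}}\le|t|\le e^{-r_i}
\]
lies in $e^{-2R}\le|t|\le e^{-R}$, so Lemma~\ref{lem:truncation} with $c=b$, $N=1$, $\kappa=1$ gives, for $i$
large,
\begin{equation}\label{eq:annulus}
 |a^{(M)}(t)\,b^{(L)}(t)-1|\le e^{-R^2/32}<1\qquad\text{on this annulus.}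
\end{equation}

Now consider the two boundary circles $|t|=e^{-r}$, $r\in\{r_i,r_{i+1}\}$, and put $\nu=\nu(r)$. Both lie in
$|t|\le e^{-R}$, so Lemma~\ref{lem:positive} applies on both with the same $M$. Together with \eqref{eq:good} it
gives
\[
 |a^{(M)}(t)-\alpha_\nu t^{-\nu}|\le\tfrac13e^{\Phi(r)}+B<e^{\Phi(r)}=|\alpha_\nu t^{-\nu}|
\]
for large $i$. Hence $a^{(M)}$ has no zero on the circle, and its winding number about $0$ is that of
$\alpha_\nu t^{-\nu}$, namely $-\nu(r)$. The outer circle is $r=r_i$ and the inner one is $r=r_{i+1}$. By the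
argument principle, the number of zeros of the holomorphic function $a^{(M)}$ in the annulus, counted with
multiplicity, is
\[
 -\nu(r_i)-\bigl(-\nu(r_{i+1})\bigr)=\nu(r_{i+1})-\nu(r_i)\ge1 .
\]
At such a zero the left side of \eqref{eq:annulus} equals $1$, a contradiction. So $a$ has only finitely many
nonzero coefficients of negative index.

\subsection*{Part (c)}

Nonzero finite sums $\sum a_kt^k$ are invertible by (b), and they are dense. Let $a$ be invertible. By (b), only
finitely many coefficients of $a$ with negative index are nonzero. So for $\eta\neq0$ the element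
\[
 a+\eta\sum_{k\ge1}e^{-k^3}t^{-k}
\]
of $A$ has infinitely many such coefficients and, again by (b), is not invertible. It tends to $a$ as
$\eta\to0$. Thus every invertible element is a limit of non-invertible ones. Since the invertible elements are
dense, so are the non-invertible ones, and the set of invertible elements has empty interior. \qed

\begin{thebibliography}{9}
\bibitem{Michael} E. Michael, \emph{Locally multiplicatively-convex topological algebras}, Mem. AMS 11, 1952.
\bibitem{TQ} \emph{Properties of $TQ$-algebras},\\
\url{http://www.eap.ee/public/proceedings_pdf/2011/issue_3/proc-2011-3-141-148.pdf}.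
\end{thebibliography}

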